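# A one-ended surface of nonpositive curvature that does not split $\mathbb R^3$ into two handlebodies

## 1. Nonpositive curvature and one end do not force a Heegaard splitting

**Theorem 1.** There is a connected, properly embedded $C^\infty$ surface $S\subset\mathbb R^3$ with one end and Gauss curvature $K\le 0$ such that $\mathbb R^3\setminus S$ has exactly two components, with closures $W$ and $M$, where $W$ is a handlebody, $\pi_1(S)\to\pi_1(M)$ is injective, and $M$ is not a handlebody. In particular $S$ is not a Heegaard surface of $\mathbb R^3$.

The surface we build also lies in a slab and is invariant under the translations by $(4,0,0)$ and $(0,0,12)$. So it is a periodic object with compact quotient, and its second fundamental form is bounded.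

Let us unpack the words. A *surface* $S\subset\mathbb R^3$ is here connected, properly embedded, smooth (at least $C^2$) and without boundary.

**Definition (one end).** A connected noncompact surface $S$ has one end if for every compact $C\subset S$ exactly one component of $S\setminus C$ has noncompact closure. A plane has one end. A cylinder $S^1\times\mathbb R$ does not: remove $S^1\times\{0\}$.

**Definition (handlebody).** A handlebody in $\mathbb R^3$ is a 3-manifold homeomorphic to a closed regular neighborhood of a connected, properly embedded (locally finite) 1-complex $G\subset\mathbb R^3$. Concretely, such a neighborhood has one ball for each vertex of $G$ and one 1-handle $D^2\times I$ for each edge, attached along disjoint disks in the boundaries of the balls. It deformation retracts to $G$. Infinite genus is allowed.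

**Definition (Heegaard surface).** $S$ is a Heegaard surface of $\mathbb R^3$ if $\mathbb R^3\setminus S$ has exactly two components and the closure of each is a handlebody.

Two positive results frame the question.

* (a) (Frohman–Meeks) A properly embedded minimal surface in $\mathbb R^3$ with one end is a Heegaard surface.
* (b) A properly embedded surface of nonpositive Gauss curvature with one end and finite genus in $\mathbb R^3$ is a Heegaard surface.

The problem, taken from the proceedings of the Eighth Annual Workshop in Geometric Topology (University of Wisconsin-Milwaukee, June 13–15, 1991; http://faculty.tcu.edu/gfriedman/GTW_archive/Proceedings/Proc8.pdf), asks to prove or disprove that *every* surface of nonpositive Gauss curvature with one end in $\mathbb R^3$ is a Heegaard surface. By (b), the unsettled case is exactly infinite genus. Theorem 1 says that the answer is no, and by (b) our $S$ has infinite genus.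

## 2. Planes, saddles, cylinders, and a handlebody test

**The flat plane.** Each side is a closed half-space $\{z\ge0\}$. Cut it along the unit hemisphere. Outside we see hemisphere $\times[1,\infty)\cong D^2\times[1,\infty)$, and inside we see a half-ball, attached along the hemisphere. So the half-space is homeomorphic to $D^2\times[0,\infty)$, a regular neighborhood of a ray. The plane is a Heegaard surface.

**The saddle $z=xy$.** The curvature is $K=-(1+x^2+y^2)^{-2}<0$. The homeomorphism $(x,y,z)\mapsto(x,y,z-xy)$ of $\mathbb R^3$ carries the saddle to the flat plane, so the saddle is a Heegaard surface.

**The round cylinder.** Here $K=0$, but there are two ends. The inside $D^2\times\mathbb R$ is a neighborhood of a line, hence a handlebody. The outside $M_0=\{x^2+y^2\ge1\}\cong S^1\times[1,\infty)\times\mathbb R$ has the property that $\pi_1(\partial M_0)\to\pi_1(M_0)$ is an isomorphism $\mathbb Z\to\mathbb Z$. This rules out a handlebody, by the following test.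

**Lemma 2.** If $H$ is a handlebody with connected boundary and $\pi_1(\partial H)\to\pi_1(H)$ is injective, then $\partial H$ is simply connected.

*Proof.* We may take $H\subset\mathbb R^3$ to be a closed regular neighborhood of a connected, properly embedded, locally finite 1-complex $G$. If $G$ is a tree, then $\pi_1(H)\cong\pi_1(G)=1$, and injectivity gives $\pi_1(\partial H)=1$.

Otherwise there is an embedded circle $c\subset G$ through some edge $\epsilon$. Let $D_\epsilon\subset H$ be a meridian disk of the handle of $\epsilon$: it satisfies $D_\epsilon\cap\partial H=\partial D_\epsilon$ and meets $G$ in one point, transversally, in the interior of $\epsilon$. Then $D_\epsilon$ meets $c$ exactly once. The curve $\partial D_\epsilon$ is null-homotopic in $H$, hence by injectivity in $\partial H$, so it bounds a singular disk $D'\subset\partial H$. As $c\subset\operatorname{int}H$, the disk $D'$ misses $c$. So the mod 2 singular 2-cycle $D_\epsilon+D'$ in $\mathbb R^3$ has intersection number $1$ with the closed curve $c$. But every 2-cycle in $\mathbb R^3$ is a boundary, so this number is $0$. Contradiction. $\square$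

So the outside of the round cylinder is not a handlebody, and our goal is now precise:

> *Build a one-ended $S$ with $K\le0$, not simply connected, that is $\pi_1$-injective into one side.*

**Remark.** We cannot ask for injectivity on both sides. If $S$ is connected, properly embedded, not simply connected, and its complement has two components with closures $M$ and $W$, then injectivity on both sides would make $1=\pi_1(\mathbb R^3)=\pi_1(M)*_{\pi_1(S)}\pi_1(W)$ contain $\pi_1(S)\ne1$. In this sense Theorem 1 is extremal: one side is a handlebody, and on the other side $S$ has no compressing disk at all.

## 3. A brick wall and its windows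

The cylinder suggests solid vertical pillars, whose boundary has $K=0$ and is injective on the outside. The trouble is the number of ends. So join the pillars by horizontal solid tubes that flare out where they meet flat spots on the pillars. A flared tube is shaped like the waist of a catenoid, so it can have $K\le0$ (details in Section 5).

The first thing to try is one row. Put pillars over the points $p_i=(i,0)$, $i\in\mathbb Z$, and at each integer height $n$ put tubes along the segments $[p_i,p_{i+1}]$ with $i\equiv n\pmod 2$. The solid part is a thickened brick wall. But consider $e=[p_i,p_{i+1}]$, which carries a tube at heights $n$ and $n+2$. At height $n+1$ the tubes near $e$ run along $[p_{i-1},p_i]$ and $[p_{i+1},p_{i+2}]$, so nothing passes over the part of $e$ between the two pillars. The vertical rectangle over this part, between the top of the lower tube and the bottom of the upper one, is a disk in the outside region with boundary on the surface: a *window*. Its boundary meets the central meridian circle of the lower tube exactly once, transversally, so it is not null-homotopic in the surface. Injectivity on the outside fails.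

The failure is exact. When the same segment $e$ carries tubes at two heights and no tube at a height in between crosses over $e$, there is a window. In one row all segments lie on a line and nothing can cross. So we take **two rows** and choose the segments so that every tube is crossed, in projection, by a tube one level up and by a tube one level down. We must then prove that this kills *every* compressing disk on the outside. To make that proof local, one slab between consecutive levels at a time, we also ask that tubes at consecutive levels never end on the same pillar.

## 4. Segments crossing in consecutive levels

Coordinates are $(x,y,z)$, and $\mathbb R^2$ is the $xy$-plane. Let $t_i=(i,1)$, $b_i=(i,0)$ and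
$$V=\{t_i,b_i:i\in\mathbb Z\}=\mathbb Z\times\{0,1\}.$$
For $n\in\mathbb Z$ let $\gamma_n=0,2,5$ according to $n\equiv0,1,2\pmod3$, and
$$E_n=\{[t_i,b_{i-\gamma_n}]:\ i\equiv n\pmod4\}.$$

For example, $E_0\ni[t_0,b_0]$, $E_1\ni[t_1,b_{-1}]$, $E_2\ni[t_2,b_{-3}]$, $E_3\ni[t_{-1},b_{-1}]$. The first two cross at $(0,\frac12)$, the second and third at $(\frac13,\frac23)$, the third and fourth at $(-1,\frac25)$.

**(E1)** *The edges of $E_n$ are pairwise disjoint closed segments with no point of $V$ in their interiors.* They are parallel, lie on distinct lines, and have interiors in $0<y<1$.

**(E2)** *Edges of $E_n$ and of $E_{n+1}$ have no common endpoint.* The top indices are $\equiv n$ and $\equiv n+1\pmod4$. The bottom indices are $\equiv n-\gamma_n$ and $\equiv n+1-\gamma_{n+1}$; these agree iff $\gamma_{n+1}-\gamma_n\equiv1\pmod4$. But $\gamma_{n+1}-\gamma_n\in\{2,3,-5\}$, which are $\equiv2,3,3$.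

By (E1) and (E2), *at most one edge of $E_n\cup E_{n+1}$ ends at any given $p\in V$.*

**(E3)** *Every edge of $E_n$ crosses, transversally at an interior point, some edge of $E_{n+1}$, and every edge of $E_{n+1}$ so crosses some edge of $E_n$.* Let $\delta=\gamma_{n+1}-\gamma_n$. For $[t_i,b_{i-\gamma_n}]$ and $[t_j,b_{j-\gamma_{n+1}}]$ with $m=j-i$, the differences of $x$-coordinates (first minus second) are $-m$ at the top and $\delta-m$ at the bottom. So they cross iff these have opposite signs, i.e. iff $0<m<\delta$ or $\delta<m<0$. Take $m=1$ if $\delta\in\{2,3\}$ and $m=-3$ if $\delta=-5$. In all cases $m\equiv1\pmod4$. Given $i\equiv n$ put $j=i+m\equiv n+1$; given $j\equiv n+1$ put $i=j-m\equiv n$.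

**(E4)** *For all $i$ and $\gamma\in\{0,2,5\}$, the segment $[t_i,b_{i-\gamma}]$ belongs to $E_n$ for exactly one residue class of $n$ modulo $12$*, because $n$ is prescribed modulo $4$ and modulo $3$ (Chinese remainder theorem). Hence it belongs to $E_n$ for infinitely many $n>0$ and infinitely many $n<0$. *The graph on $V$ with all these segments as edges is connected:* $b_i$ is adjacent to $t_i,t_{i+2},t_{i+5}$, so all $t_i$ lie in one component since $\gcd(2,5)=1$, and every $b_i$ is adjacent to some $t_j$. Consequently, for every $N$ the graphs $(V,\bigcup_{n>N}E_n)$ and $(V,\bigcup_{n<-N}E_n)$ are connected.

## 5. Pillars with flats and flared tubes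

**Step 1: pillars.** We need pillar cross-sections with a flat boundary segment facing each possible tube direction. Let
$$r_0=\tfrac1{40},\qquad \omega=\tfrac1{20}\ \text{(radians)},\qquad \eta=\tfrac1{1000}.$$
The possible directions are the six unit vectors $u=\pm(\gamma,1)/\sqrt{1+\gamma^2}$, $\gamma\in\{0,2,5\}$, with polar angles $\theta_u$. The smallest gap between these angles is $\arctan\frac12-\arctan\frac15>0.26>4\omega$. Let $D\subset\mathbb R^2$ be the closed region, star-shaped about $0$, with smooth boundary
$$r(\theta)=r_0\Big(1+\sum_u\chi_u(\theta)\big(\sec(\theta-\theta_u)-1\big)\Big),$$
where $\chi_u:S^1\to[0,1]$ is smooth, equal to $1$ for $|\theta-\theta_u|\le\omega$ and to $0$ for $|\theta-\theta_u|\ge2\omega$. The supports of the $\chi_u$ do not overlap, by the gap estimate. So $r(\theta)\le r_0\sec(2\omega)<\frac1{20}$, and $D$ lies in the disk of radius $\frac1{20}$. In the sector $|\theta-\theta_u|\le\omega$ the boundary is $r=r_0\sec(\theta-\theta_u)$, so there $D$ is $\{\langle x,u\rangle\le r_0\}$ and $\partial D$ is a segment perpendicular to $u$, centered at $r_0u$, of half-length $r_0\tan\omega>\frac1{800}>\eta$. Call it a *flat*.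

For $p\in V$ put $D_p=p+D$; these disks are pairwise disjoint. The *pillar* over $p$ is $D_p\times\mathbb R$. Its boundary is a cylinder over a plane curve, so $K=0$ there.

**Step 2: tubes.** We need a surface of revolution that leaves a flat face smoothly and has $K\le0$. Let $e=[p,q]\in E_n$ have direction $u$ from $p$ to $q$. The points $p+r_0u$ and $q-r_0u$ are the centers of flats of $D_p$ and $D_q$ perpendicular to $u$, at distance $\ell=|p-q|-2r_0>\frac9{10}$. Let $s\in[0,\ell]$ be the axial coordinate along $e\times\{n\}$ from one flat to the other, and $r$ the distance from the axis.

Take a smooth unit-speed curve $(s(\tau),r(\tau))$ with $(s',r')=(\cos\psi,\sin\psi)$, where $\psi$ increases from $-\frac\pi2$ to $0$ and $\psi'\ge0$ is a bump function, positive in the interior of its support interval and symmetric about its midpoint $\tau_0$. Symmetry gives $\psi(\tau_0+a)=-\frac\pi2-\psi(\tau_0-a)$, hence $\cos\psi(\tau_0+a)=-\sin\psi(\tau_0-a)$, so the total increments of $s$ and of $-r$ are equal. Scale so that both equal $\eta/2$, and place the curve so that it runs from $(0,\eta)$ to $(\eta/2,\eta/2)$. It joins, with all derivatives, the ray $\{s=0,\ r\ge\eta\}$ to the ray $\{r=\eta/2,\ s\ge\eta/2\}$. Continue with $r=\eta/2$ and use the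 mirror image near $s=\ell$. The part from $(0,\eta)$ to $(\ell,\eta)$ is a graph $r=\rho(s)$, $0\le s\le\ell$, with $\frac\eta2\le\rho\le\eta$.

Let $T_e=\{r=\rho(s)\}$ be the surface of revolution about $e\times\{n\}$, and $\hat T_e=\{r\le\rho(s)\}$ the solid tube. (A segment that occurs in several $E_n$ carries one tube for each such $n$; the level is understood.) Since $\eta$ is less than the half-length of a flat, $T_e$ continues smoothly into the flat faces of the two pillars. For a unit-speed profile curve the curvature of a surface of revolution is
$$K=-\frac{r''}{r}=-\frac{\psi'\cos\psi}{r}\le0,$$
and near $s=\ell$ the same holds by symmetry.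

**Step 3: nothing overlaps.** Tubes at different levels are disjoint because $\eta<\frac12$. The axes at one level lie on parallel lines at distance $\ge4/\sqrt{26}>2\eta$. The line through $e$ meets $V$ only in the endpoints of $e$, and any other lattice point has distance at least $1/\sqrt{26}>0.19>\frac1{20}+\eta$ from this line. So $\hat T_e$ is disjoint from the pillars over non-endpoints of $e$. Finally, points with axial coordinate $\ge r_0$ measured from $p$, and distance $\le\eta$ from the axis, project to points with polar angle about $p$ within $\arctan(\eta/r_0)=\arctan\frac1{25}<\omega$ of $\theta_u$; there $D_p=\{\langle\cdot-p,u\rangle\le r_0\}$. So $\hat T_e$ meets $D_p\times\mathbb R$ exactly in its end disk $s=0$, and similarly at $q$.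

**Step 4: the surface.** Put
$$W=\bigcup_{p\in V}D_p\times\mathbb R\ \cup\ \bigcup_n\bigcup_{e\in E_n}\hat T_e,\qquad S=\partial W,\qquad M=\mathbb R^3\setminus\operatorname{int}W.$$
The union is locally finite. $S$ consists of the cylinders $\partial D_p\times\mathbb R$ minus open disks of radius $\eta$ in flat faces, together with the $T_e$. Hence $S$ is a properly embedded $C^\infty$ surface with $K\le0$. It lies in the slab $-1<y<2$ and is invariant under translation by $(4,0,0)$ and $(0,0,12)$, because the $E_n$ are invariant under $i\mapsto i+4$ and $E_{n+12}=E_n$.

## 6. Two sides, one end, and the handlebody $W$

**Step 5: $S$ and $W$ are connected.** Each *pillar piece* $(\partial D_p\times\mathbb R)\cap S$ is a cylinder minus locally finitely many disjoint open disks, hence connected. By (E4) the tubes connect all of them. So $S$ and $W$ are connected, hence so is $\operatorname{int}W$.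

**Step 6: the vertical fibres of $M$, and the two sides.** This description of $M$ is used throughout. Let
$$P=\mathbb R^2\setminus\bigcup_p\operatorname{int}D_p,\qquad \pi:\mathbb R^3\to\mathbb R^2\ \text{the projection}.$$
For $e\in E_n$ let $N_e\subset P$ be the strip with $N_e\times\{n\}=\hat T_e\cap\{z=n\}$. It is a disk meeting $\partial P$ in two *end segments*, one in $\partial D_p$ and one in $\partial D_q$; its other two boundary arcs (closed, including the corners) are its *sides*. For $x\in N_e$ with axial coordinate $s$ and distance $d$ from $e$ put $h_n(x)=\sqrt{\rho(s)^2-d^2}$, and put $h_n=0$ on the rest of $P$. Then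
$$M=\{(x,z):\ x\in P,\ |z-n|\ge h_n(x)\ \text{for all }n\in\mathbb Z\}.\tag{1}$$
Indeed, over $x\in N_e$ the tube at level $n$ is the interval $|z-n|\le h_n(x)$, whose interior lies in $\operatorname{int}W$ (over an end segment, too, since there the tube and the pillar are glued along a disk).

As $h_n\le\eta<\frac12$, every point of $M$ can be moved vertically in $M$ into some slice $P\times\{n+\frac12\}$, which is connected. These slices are joined by the line $\{(0,3)\}\times\mathbb R\subset M$. So $M$ is connected, and so is $\operatorname{int}M$. Thus $\mathbb R^3\setminus S$ has exactly the components $\operatorname{int}W$ and $\operatorname{int}M$, with closures $W$ and $M$.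

**Step 7: $W$ is a handlebody.** Let $G_0$ be the graph with vertices $(p,n)\in V\times\mathbb Z$, vertical edges $p\times[n,n+1]$, and edges $e\times\{n\}$ for $e\in E_n$. It is connected by (E4), locally finite and properly embedded. $W$ is the locally finite union of the balls $D_p\times[n-\frac14,n+\frac14]$ and the 1-handles $D_p\times[n+\frac14,n+\frac34]$ and $\hat T_e$, attached along disjoint disks in the boundaries of these balls as $G_0$ prescribes. A closed regular neighborhood $N(G_0)$ is also a union of one ball per vertex and one 1-handle per edge with the same incidences. We build a homeomorphism $W\to N(G_0)$, both oriented by $\mathbb R^3$.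

First, map each ball to the corresponding ball by an orientation-preserving homeomorphism carrying attaching disks to corresponding attaching disks. This is possible because an orientation-preserving homeomorphism of the sphere can carry any finite family of disjoint (tame) disks to any other such family with the same number of disks, in any prescribed order, and it extends to the ball by coning. Next, extend over each handle. Identify the handle and its counterpart with $D^2\times I$, preserving orientation. The map is already given on the two ends. An attaching disk has opposite orientations as part of the boundary of the ball and as part of the boundary of the handle, in $W$ and in $N(G_0)$ alike. So both end maps preserve the orientation induced from the handle. In the product coordinates this says that both are orientation-preserving homeomorphisms $D^2\to D^2$. Two such homeomorphisms are isotopic, and the isotopy is a homeomorphism $D^2\times I\to D^2\times I$ extending the given maps. Hence $W\cong N(G_0)$ is a handlebody.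

**Step 8: $S$ has one end.** The idea is that connections between pillars recur at arbitrarily high and arbitrarily low levels. Say that $t_i$ and $b_i$ have index $i$. Let $K_N\subset S$ be the union of the sets $(\partial D_p\times[-N-\frac12,N+\frac12])\cap S$ for $p$ of index $|i|\le N$, and of the $T_e$ with $e\in E_n$, $|n|\le N$, having at least one endpoint of index $|i|\le N$. Each $K_N$ is compact, and each bounded subset of $S$ lies in $K_N$ for $N$ large. The set $S\setminus K_N$ is the union of

* the full pillar pieces (index $|i|>N$), minus boundary circles of removed tubes;
* the upper and lower pillar pieces, $z>N+\frac12$ or $z<-N-\frac12$ (index $|i|\le N$);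
* the remaining $T_e$, which have level $|n|>N$ or both end indices of absolute value $>N$, so that each joins two of the listed pillar pieces.

All these pieces are connected. No tube at a level $n>N$ was removed, so by (E4) these tubes put all upper and all full pieces into one component. The tubes at levels $n<-N$ do the same for all lower and all full pieces. So $S\setminus K_N$ is connected, and its closure is noncompact. Given a compact $C\subset S$, choose $K_N\supset C$. A component of $S\setminus C$ with noncompact closure is not contained in $K_N$, so it meets, hence contains, the connected set $S\setminus K_N$. There is exactly one such component.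

**Step 9: $S$ is not simply connected.** Let $e=[p,q]\in E_n$. By (E4) also $e\in E_{n+12}$. A closed curve in $S$ which runs once along $T_e$ at level $n$ from $p$ to $q$, then on the pillar piece of $q$, back along the tube of $e$ at level $n+12$, and then on the pillar piece of $p$, meets the central meridian circle of $T_e$ at level $n$ exactly once, transversally. So that meridian is not null-homotopic in $S$.

By Lemma 2 and Steps 5–9, Theorem 1 is reduced to the injectivity of $\pi_1(S)\to\pi_1(M)$.

## 7. Cutting $M$ into slabs

Let
$$F_n=M\cap\{z=n\},\qquad Y_n=M\cap\{n\le z\le n+1\},\qquad S_n=S\cap Y_n.$$

**Step 10: the cutting surfaces $F_n$.** By (1), identifying $\{z=n\}$ with $\mathbb R^2$,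
$$F_n=P\setminus\bigcup_{e\in E_n}(N_e\setminus\text{sides}).\tag{2}$$
By (E1), $F_n$ is the plane minus the interiors of a locally finite family of disjoint closed disks, each of the form $D_p$, or $D_p\cup N_e\cup D_q$ with $e=[p,q]\in E_n$. So $F_n$ is connected.

At points of $S\cap\{z=n\}$ the normal of $S$ is horizontal. So $S$ is transverse to $\{z=n\}$, and $F_n$ is a properly embedded two-sided surface in $M$ with $\partial F_n=F_n\cap S$. It has a bicollar in $M$ that meets $S$ in a bicollar of $\partial F_n$. Indeed, the normal of $S$ is never vertical for $|z-n|<\eta/2$ (on a tube it is vertical only straight above or below the axis, where $|z-n|=\rho\ge\eta/2$). So near $F_n$ there is a vector field $\xi$ on $M$, tangent to $S$, with $dz(\xi)=1$. Choose it invariant under translation by $(4,0,0)$ and equal to $\partial_z$ outside the slab $-1<y<2$. Its flow for times $|t|\le\varepsilon$, with a uniform small $\varepsilon$, gives the bicollar.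

**Step 11: three facts about one slab.**

**(S1)** *$\pi:Y_n\to P$ is a homotopy equivalence.* By (1) the fibre over $x\in P$ is the interval $[n+h_n(x),\,n+1-h_{n+1}(x)]\ni n+\frac12$, so $Y_n$ deformation retracts vertically onto $P\times\{n+\frac12\}$.

**(S2)** *For $m\in\{n,n+1\}$, $\pi_1(F_m)\to\pi_1(Y_n)$ is injective.* By (S1) we must show that $\pi_1(F_m)\to\pi_1(P)$ is injective. By (2), $P$ is obtained from the connected surface $F_m$ by attaching the disks $N_e$, $e\in E_m$, each along its two disjoint sides. Up to homotopy this attaches 1-cells, so $\pi_1(P)=\pi_1(F_m)*(\text{free group})$.

**(S3)** *$S_n=\bigcup_pU_p\cup\bigcup_{e\in E_n\cup E_{n+1}}H_e$.* Here $U_p$ is $\partial D_p\times[n,n+1]$ minus at most one open half-disk centered on its top or bottom edge; "at most one" is (E1) and (E2). The half tube $H_e=T_e\cap Y_n$ (with $T_e$ at level $n$ for $e\in E_n$, at level $n+1$ for $e\in E_{n+1}$) is mapped homeomorphically onto $N_e$ by $\pi$. It meets $\bigcup_{p'}U_{p'}$ exactly in two arcs, one in $U_p$ and one in $U_q$, where $e=[p,q]$; they lie over the end segments of $N_e$. The $H_e$ are pairwise disjoint. Moreover $\partial F_m$ consists of the sides of the strips $N_e$, $e\in E_m$, and of the parts of the $\partial D_p$ outside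 the relatively open end segments of these strips.

**A picture of $S_n$.** If no edge of $E_n\cup E_{n+1}$ ends at $p$, then $U_p$ is an annulus and a component of $S_n$. If $e=[p,q]\in E_n\cup E_{n+1}$, then $U_p\cup H_e\cup U_q$ is a component: two annuli joined by a strip, with Euler characteristic $0+0+1-2=-1$ and three boundary circles. It is a pair of pants. Say $e\in E_{n+1}$. Then two of its boundary circles, $\partial D_p$ and $\partial D_q$, lie at level $n$. A path in the pants following $e$ from one to the other, if it could be slid in $Y_n$ into $F_n$ with its ends in $\partial F_n$, would be the beginning of a compressing disk. The crossing property (E3) says that some strip $N_f$ with $f\in E_n$, which is missing from $F_n$, lies across this path. We need to turn "lies across" into a proof, and for that we work in the universal cover of $P$, where edges become geodesics.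

## 8. A CAT(0) plane with infinite cone angles

**Recalled facts.** In a piecewise Euclidean 2-complex the *link* of a vertex is the graph of directions at it, metrized by angle. If the link is a line or a circle, a small ball about the vertex is the Euclidean cone over it. A path through the cone point made of two radial segments is a local geodesic there as soon as their directions are at distance $\ge\pi$ in the link. For example, the cone over a line is a "disk with infinite total angle", and two radial segments at angle $2\pi$ form a local geodesic, although they have the same direction in the plane below. We use (Bridson–Haefliger, *Metric Spaces of Non-Positive Curvature*, Thm. II.5.4 and Lemma II.5.6): *a simply connected 2-dimensional Euclidean polyhedral complex with finitely many isometry types of cells, in which every injective loop in the link of a vertex has length $\ge2\pi$, is CAT(0).* In a CAT(0) space local geodesics are geodesics, and the geodesic between two given points is unique. Hence *two geodesic segments intersect in a connected set*: if $x,y$ lie on both, the parts between $x$ and $y$ coincide.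

**Step 12: the space $\bar X$.** We complete the universal cover of the punctured plane by putting the punctures back. Let $X=\mathbb R^2\setminus V$ with universal cover $\tilde X$. Since $D_p\setminus\{p\}$ retracts radially onto $\partial D_p$, $P$ is a deformation retract of $X$, so its preimage $\tilde P\subset\tilde X$ is the universal cover of $P$. A small loop about $p\in V$ has infinite order in $\pi_1(X)$, since it already has infinite order in $\pi_1(\mathbb R^2\setminus\{p\})\cong\mathbb Z$. Hence every component of the preimage of $D_p\setminus\{p\}$ is a universal cover of $D_p\setminus\{p\}$.

Add one point $v$ for each such component $\Delta_v$, for all $p\in V$. Let $\tilde V$ be the set of added points, $\bar X=\tilde X\cup\tilde V$, and $l_v=\partial\Delta_v$, which is a line. The $l_v$ are the boundary components of $\tilde P$.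

**Step 13: $\bar X$ is CAT(0).** Triangulate $\mathbb R^2$ with vertex set $\mathbb Z^2\supset V$ by unit squares cut by a diagonal. Lifting, $\bar X$ becomes a connected 2-dimensional Euclidean polyhedral complex all of whose triangles are isometric, with the induced length metric. The link of $v\in\tilde V$ over $p$ is a line, the universal cover of the circle of directions at $p$, which has length $2\pi$. The links of the other vertices are circles of length $2\pi$. So every injective loop in a link has length $\ge2\pi$.

$\bar X$ is simply connected. For $v\in\tilde V$ let $B_v$ be a small open ball about $v$. It is a cone, hence contractible, and $B_v\cap\tilde X$ is connected. So each open set $\tilde X\cup B_v$ is simply connected by van Kampen. These sets cover $\bar X$ and any two of them meet in the connected set $\tilde X$, so van Kampen applies again. By the theorem quoted, $\bar X$ is CAT(0).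

**Step 14: lifted edges and their sides.** Fix $n$. Each $e\in E_n\cup E_{n+1}$ lifts to segments $\tilde e$ in $\bar X$ joining two distinct points of $\tilde V$, which lie over the two endpoints of $e$. They are straight, hence local geodesics, hence geodesics. Let $\tilde e^\circ$ be $\tilde e$ minus its endpoints. It is a closed, properly embedded line in $\tilde X\cong\mathbb R^2$, so it separates $\tilde X$ into two *sides of $\tilde e^\circ$*, and a curve crossing it once transversally changes sides.

By Step 3, $e\cap D_p=\varnothing$ unless $p$ is an endpoint of $e$, in which case $e\cap D_p$ is one radial segment. Lifting: $\tilde e^\circ\cap\Delta_v=\varnothing$ unless $v$ is an endpoint of $\tilde e$, and in that case $\tilde e^\circ\cap\Delta_v$ is one radial ray, crossing $l_v$ exactly once, transversally.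

Let $\hat G$ be the abstract graph with vertex set $\tilde V$ whose edges are all lifts $\tilde e$ of edges $e\in E_n\cup E_{n+1}$. An edge path is *reduced* if consecutive edges are distinct. Crossings of lifts in $\tilde X$ are not vertices of $\hat G$.

**Lemma 3.** Reduced edge paths in $\hat G$ are geodesics of $\bar X$. In particular they are injective, and $\hat G$ is a forest.

*Proof.* Let $\tilde e\ne\tilde e'$ be consecutive at $v$, over $p\in V$. Only one edge of $E_n\cup E_{n+1}$ ends at $p$, so $\tilde e$ and $\tilde e'$ are two lifts of the same edge. Their directions at $v$ are distinct points of the line $\mathrm{link}(v)$ over the same point of the circle of length $2\pi$. Their distance is $\ge2\pi\ge\pi$. So the path is a local geodesic at $v$; elsewhere it is straight. Hence it is a geodesic. A cycle in $\hat G$ would give a geodesic of positive length with equal endpoints. $\square$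

This is where (E2) is used: it turns every corner of an edge path into an angle of at least $2\pi$.

By (S1), the universal cover $\tilde Y_n$ of $Y_n$ is the pullback of $\tilde P\to P$ under $\pi$. Let $\tilde S_n\subset\tilde Y_n$ be the preimage of $S_n$. By (S3) it is a union of pieces $\tilde U_v$, $v\in\tilde V$, and disks $\tilde H_{\tilde e}$. Here $\tilde U_v$ is $l_v\times[n,n+1]$ minus half-disks along one edge, hence simply connected. Each $\tilde H_{\tilde e}$ meets exactly the $\tilde U_v$ of the two endpoints $v$ of $\tilde e$, each in one arc.

**Lemma 4.** Every component of $\tilde S_n$ is simply connected. Two pieces $\tilde U_v,\tilde U_{v'}$ lie in the same component iff $v,v'$ lie in the same component of $\hat G$.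

*Proof.* The simply connected pieces $\tilde U_v$ are glued by the disks $\tilde H_{\tilde e}$, along arcs, in the pattern of $\hat G$. This gives the second claim. Since $\hat G$ is a forest (Lemma 3), van Kampen shows that the union over any finite subtree is simply connected. A loop is compact and lies in such a union. $\square$

## 9. Returning to the same level

This is the main lemma. For $m\in\{n,n+1\}$, a component $\tilde F\subset\tilde Y_n$ of the preimage of $F_m$ is identified, through the pullback description of $\tilde Y_n$, with a component of the preimage of $F_m\subset P$ in $\tilde P\subset\tilde X$. Let $\partial\tilde F$ be the part of $\tilde F$ over $\partial F_m$.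

**Lemma 5.** Let $m\in\{n,n+1\}$ and let $\tilde F\subset\tilde Y_n$ be a component of the preimage of $F_m$. If $y_0,y_1\in\partial\tilde F$ lie in the same component of $\tilde S_n$, then they lie in the same component of $\partial\tilde F$.

*Proof.* Put $A=E_m$ and let $B$ be the other one of $E_n,E_{n+1}$. For a lift $\tilde e$ of $e\in A$ let $\tilde N_{\tilde e}$ be the lift of $N_e$ containing $\tilde e\cap\tilde P$.

**Step 15: what $\tilde F$ avoids.** By (2), $F_m$ is disjoint from every $e\in A$. So $\tilde F$ is connected and disjoint from all $\tilde e^\circ$ with $e\in A$, and *$\tilde F$ lies on one side of each $\tilde e^\circ$, $e\in A$.* Every contradiction below comes from this sentence.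

**Step 16: reduction to points on the lines $l_v$.** If $y_i$ lies on a side of some strip $\tilde N_{\tilde e}$, $e\in A$, move it along that side to a line $l_v$. The side lies in $\partial\tilde F\subset\tilde S_n$, so neither the component of $\partial\tilde F$ nor the component of $\tilde S_n$ changes. So assume $y_0\in l_v$ and $y_1\in l_{v'}$; then $y_0\in\tilde U_v$ and $y_1\in\tilde U_{v'}$. By Lemma 4 there is a reduced path
$$v=v_0,\ \tilde e_1,\ v_1,\ \dots,\ \tilde e_k,\ v_k=v'$$
in $\hat G$, and by Lemma 3 it is a geodesic.

**Step 17: no $\tilde e_j$ is a lift of a $B$-edge.** This is where the crossings enter. Otherwise, by (E3), $\tilde e_j$ crosses transversally, at an interior point $\tilde x$, a lift $\tilde f$ of some $f\in A$. The geodesics $\tilde e_1\cdots\tilde e_k$ and $\tilde f$ meet in a connected set which near $\tilde x$ is $\{\tilde x\}$. So they meet only in $\tilde x$. Hence no $v_i$ is an endpoint of $\tilde f$, so all $\Delta_{v_i}$ are disjoint from $\tilde f^\circ$, and so are all $\tilde e_i^\circ$ with $i\ne j$. Consider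
$$\Delta_{v_0}\cup\tilde e_1^\circ\cup\Delta_{v_1}\cup\dots\cup\tilde e_{j-1}^\circ\cup\Delta_{v_{j-1}}$$
together with the part of $\tilde e_j^\circ$ before $\tilde x$. This set is connected and misses $\tilde f^\circ$, so it lies on one side of $\tilde f^\circ$. The part of $\tilde e_j^\circ$ after $\tilde x$, together with $\Delta_{v_j}\cup\tilde e_{j+1}^\circ\cup\dots\cup\Delta_{v_k}$, lies on the other side. Thus $y_0\in l_{v_0}\subset\Delta_{v_0}$ and $y_1\in\Delta_{v_k}$ are on different sides of $\tilde f^\circ$. This contradicts Step 15.

**Step 18: all $\tilde e_j$ are lifts of $A$-edges; induction on $k$.** We show: if $y_0\in l_{v_0}\cap\partial\tilde F$, $y_1\in l_{v_k}\cap\partial\tilde F$, and $v_0,v_k$ are joined by a reduced path $\tilde e_1,\dots,\tilde e_k$ of $A$-lifts, then $y_0,y_1$ lie in the same component of $\partial\tilde F$. Recall that the part of $l_v$ over $F_m$ is $l_v$ minus the relatively open end segments of the strips $\tilde N_{\tilde e}$, where $\tilde e$ runs over the $A$-lifts ending at $v$.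

*Case $k=0$.* Suppose the end segment of some $\tilde N_{\tilde e}$, with $\tilde e$ an $A$-lift ending at $v_0$, were between $y_0$ and $y_1$ on $l_{v_0}$. The line $l_{v_0}$ crosses $\tilde e^\circ$ exactly once, and this crossing is between $y_0$ and $y_1$, so they would be on different sides of $\tilde e^\circ$. This contradicts Step 15. So the segment of $l_{v_0}$ between $y_0$ and $y_1$ lies in $\partial\tilde F$.

*Case $k\ge1$.* We first claim that no end segment of a strip $\tilde N_{\tilde e'}$, with $\tilde e'\ne\tilde e_1$ an $A$-lift at $v_0$, lies on $l_{v_0}$ between $y_0$ and the end segment of $\tilde N_{\tilde e_1}$. Suppose there is one. The path $\tilde e',\tilde e_1,\dots,\tilde e_k$ is reduced, hence injective by Lemma 3. So the $\tilde e_j^\circ$ are disjoint from $\tilde e'$, and $v_1,\dots,v_k$ are not endpoints of $\tilde e'$. Hence the connected set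
$$\tilde e_1^\circ\cup\Delta_{v_1}\cup\tilde e_2^\circ\cup\dots\cup\Delta_{v_k}$$
is disjoint from $\tilde e'^\circ$. It contains $y_1$ and the point $\tilde e_1^\circ\cap l_{v_0}$. The latter is on the side of $\tilde e'^\circ$ opposite to $y_0$, because $l_{v_0}$ crosses $\tilde e'^\circ$ exactly once, between them. So $y_0,y_1$ are on different sides of $\tilde e'^\circ$, contradicting Step 15.

By the claim, $y_0$ can be moved within $\partial\tilde F$ along $l_{v_0}$ to the nearest corner of $\tilde N_{\tilde e_1}$, and then along a side of $\tilde N_{\tilde e_1}$ to a point of $l_{v_1}\cap\partial\tilde F$. Apply the induction hypothesis to this point, $y_1$, and the path $\tilde e_2,\dots,\tilde e_k$. $\square$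

## 10. The universal cover of $M$ and two trees

Let $q:\tilde M\to M$ be the universal cover. We recall the classical fact that if a group $C$ injects into groups $A_1$ and $A_2$, then $A_1$ and $A_2$ inject into $A_1*_CA_2$.

**Step 19: slabs inject.** $M$ is the union of the chain $\dots,Y_{-1},Y_0,Y_1,\dots$, where $Y_{n-1}$ and $Y_n$ are connected and glued along the connected bicollared surface $F_n$. By (S2), $\pi_1(F_n)$ injects into both $\pi_1(Y_{n-1})$ and $\pi_1(Y_n)$. By van Kampen, $\pi_1(M\cap\{-N\le z\le N\})$ is an iterated amalgamated free product into which each $\pi_1(Y_n)$, $-N\le n<N$, injects, and the same holds for the successive inclusions as $N$ grows. As loops and homotopies are compact, $\pi_1(Y_n)\to\pi_1(M)$ is injective. Hence every component of $q^{-1}(Y_n)$ is a copy of the universal cover $\tilde Y_n$, and Lemmas 4 and 5 apply to it.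

**Step 20: the tree $T$.** This tree records how the slabs fit together upstairs. Its vertices are the components $\tilde Y$ of the sets $q^{-1}(Y_n)$, its edges the components $\tilde F$ of the sets $q^{-1}(F_n)$; $\tilde F$ joins the two components that contain it, one over $Y_{n-1}$ and one over $Y_n$. $T$ is connected: a path in $\tilde M$ meets finitely many $\tilde Y$'s, and near any point where two of them meet, they meet along some $\tilde F$.

Removing any open edge $\tilde F$ disconnects $T$. Suppose not. Each vertex space minus $\tilde F$ is still connected, as $\tilde F$ is at most a collared part of its boundary. So a path in $T$ that avoids the edge $\tilde F$ and joins its two ends yields a path in $\tilde M\setminus\tilde F$ from one side of the bicollar of $\tilde F$ to the other. Closing it up gives a loop crossing $\tilde F$ exactly once. Define $\varphi:\tilde M\to S^1$ by $\varphi(x,t)=e^{i\pi t}$ on the bicollar $\tilde F\times[-1,1]$ and $\varphi=-1$ elsewhere. Choosing the loop to run through the bicollar once from $t=-1$ to $t=1$ and otherwise to stay outside it, the composite with $\varphi$ has degree $\pm1$. This is impossible since $\tilde M$ is simply connected. (The rest of the loop can be pushed off the bicollar, because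 it does not meet $\tilde F$.) So $T$ is a tree.

**Step 21: the forest $\mathcal G$.** Now do the same for the surface. Let $\mathcal G$ be the graph whose vertices are the components of the sets $q^{-1}(S)\cap\tilde Y$, over all vertices $\tilde Y$ of $T$, and whose edges are the components $\lambda$ of the sets $q^{-1}(\partial F_n)$. Such a $\lambda$ lies in $\partial\tilde F$ for exactly one edge $\tilde F$ of $T$, and it joins the two components containing it, one in each of the two vertices of $T$ at the ends of $\tilde F$. There is an obvious graph map $\mathcal G\to T$.

This map is injective on the set of edges at each vertex of $\mathcal G$. Indeed, let $\lambda,\lambda'$ lie in the same component of $q^{-1}(S)\cap\tilde Y$ and in $\partial\tilde F$ for the same $\tilde F$. By Lemma 5, applied to a point of $\lambda$ and a point of $\lambda'$, they lie in the same component of $\partial\tilde F$, so $\lambda=\lambda'$. Thus $\mathcal G\to T$ maps reduced paths to reduced paths. A cycle in $\mathcal G$ would map to a reduced closed path of positive length in the tree $T$. There is none, so $\mathcal G$ is a forest.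

**Step 22: components of $q^{-1}(S)$ are simply connected.** Let $\Sigma$ be such a component. It is the locally finite union of the pieces belonging to one component of $\mathcal G$, which is a tree. The pieces are simply connected by Lemma 4, and adjacent pieces are glued along a connected 1-manifold $\lambda$, bicollared in $\Sigma$ by Step 10. By van Kampen every finite subtree gives a simply connected union. Any loop in $\Sigma$ is compact, hence lies in such a union. So $\Sigma$ is simply connected.

**Step 23: injectivity.** If a loop in $S$ is null-homotopic in $M$, it lifts to a loop in $\tilde M$, lying in some component $\Sigma$ of $q^{-1}(S)$. This lift is null-homotopic in $\Sigma$, so the loop is null-homotopic in $S$. Hence $\pi_1(S)\to\pi_1(M)$ is injective.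

**Step 24: $M$ is not a handlebody.** $\partial M=S$ is connected (Step 5) and not simply connected (Step 9), and $\pi_1(S)\to\pi_1(M)$ is injective. A homeomorphism from $M$ to a handlebody $H$ would carry $S=\partial M$ to $\partial H$, contradicting Lemma 2. So $M$ is not a handlebody. Together with Steps 4–8 this proves Theorem 1, and the statement in the problem is false. $\blacksquare$
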